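\title{A uniform bound for the absolute connectedness of perfect linear algebraic groups}

\begin{abstract}
A symmetric subset $P$ of a group $G$ is thick if, for some $n$, among any $n$ elements $g_1,\dots,g_n$ of $G$ there are $i<j$ with $g_i^{-1}g_j\in P$. We prove that $P^7=G$ for every thick subset $P$ of a connected perfect linear algebraic group $G$ over an algebraically closed field, and that $P^5=G$ if $G$ is semisimple. The proof shows that in an amenable group the square of a thick set contains a Bohr neighborhood of the identity, applies this to Borel subgroups and to the unipotent radical, and uses the action of $G$ on the abstract characters of the unipotent radical to treat the whole radical in one step.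
\end{abstract}

\section{Introduction}

\begin{definition}\label{def:thick}
Let $G$ be a group. A subset $P\subseteq G$ is \emph{thick} if $P=P^{-1}$ and there is a natural number $n$ such that for all $g_1,\dots,g_n\in G$ there are $i<j$ with $g_i^{-1}g_j\in P$; we then say that $P$ \emph{has constant} $n$. Write $P^N=P\cdots P$ ($N$ factors). The group $G$ is \emph{$N$-absolutely connected} ($N$-ac) if $P^N=G$ for every thick subset $P\subseteq G$, and \emph{absolutely connected} if it is $N$-ac for some $N$.
\end{definition}

Join $g,h\in G$ by an edge when $g^{-1}h\in P$. Thickness says that $1\in P$ and that the independent sets of this left-invariant graph have bounded size, and $P^N=G$ says that the graph has diameter at most $N$. The set $P$ is arbitrary: when $G$ is an algebraic group, $P$ is not assumed to be constructible or definable in any sense.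

A subgroup $H$ is thick exactly when it has finite index: among $[G:H]+1$ elements two lie in the same left coset, and representatives of distinct cosets form an independent set. So an absolutely connected group has no proper subgroup of finite index. More generally, if $\rho\colon G\to\mathrm U(d)$ is a homomorphism, the preimage of a small ball around $1$ is thick by compactness, and a bounded number of factors from it cannot reach an element far from $\ker\rho$. Thus a nontrivial finite-dimensional unitary representation rules out absolute connectedness (Lemma~\ref{lem:obstruction}). In particular, an absolutely connected group is perfect.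

For a connected linear algebraic group $G$ over an algebraically closed field the following is known: $G$ is absolutely connected if and only if it is perfect; if $G$ has commutator width $c$ and its radical has derived length $M$, then $G$ is $12(4c)^M$-ac; and Chevalley groups over infinite fields are $12$-ac. The bound $12(4c)^M$ is not uniform over all perfect groups. Let $\operatorname{char}k\ne2$ and $G_e=\mathrm{SL}_2(k[t]/(t^e))$. This group is generated by the upper and lower elementary matrices, which form two copies of $\mathbb G_a^e$ and are commutators with diagonal matrices, so $G_e$ is connected and perfect. Let $\Gamma_i$ be the kernel of reduction modulo $t^i$. Then $\Gamma_i/\Gamma_{i+1}\cong(\mathfrak{sl}_2(k),+)$ for $1\le i<e$, and $\Gamma_1$ is the radical. The commutator of $1+t^iX$ and $1+t^iY$ is $1+t^{2i}(XY-YX)$ modulo $t^{2i+1}$ and $\mathfrak{sl}_2(k)$ is a perfect Lie algebra, so the $j$th derived subgroup of $\Gamma_1$ lies in $\Gamma_{2^j}$ and maps onto $\Gamma_{2^j}/\Gamma_{2^j+1}$ as long as $2^j<e$. Hence $M$ tends to infinity with $e$. This leads to the question posed in \cite{OWR}: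

\begin{quote}
Is there a natural number $N$ such that every connected perfect linear algebraic group over an algebraically closed field is $N$-absolutely connected?
\end{quote}

An argument that passes through the derived series of the radical one layer at a time pays a price at each layer, and the groups $G_e$ might suggest that the answer is no. On the other hand, the obstruction described above does not see the length of the radical: a connected perfect group has no nontrivial finite-dimensional unitary representation at all (Lemma~\ref{lem:norep}). The answer is yes.

\begin{theorem}\label{thm:A}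
Every connected perfect linear algebraic group over an algebraically closed field (of any characteristic) is $7$-absolutely connected. Every connected semisimple one is $5$-absolutely connected.
\end{theorem}

We call a group \emph{amenable} if it is amenable as a discrete group.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] A connected linear algebraic group $G$ over an algebraically closed field is perfect if and only if it is absolutely connected, if and only if it is $7$-ac.
\item[(2)] An amenable group is absolutely connected if and only if it has no nontrivial finite-dimensional unitary representation, if and only if it is $2$-ac.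
\item[(3)] If $k$ is algebraically closed and algebraic over a finite field, every connected perfect linear algebraic group over $k$ is $2$-ac. No nontrivial group is $1$-ac.
\end{enumerate}
\end{theorem}

So the best universal constant lies between $2$ and $7$; we do not determine it. The proofs do not use the known results recalled above. Connectedness cannot be dropped, since $\{1\}$ is thick in the finite perfect group $A_5$. Nor can the field be arbitrary: $\mathrm{SO}_3(\mathbb R)$ has a faithful unitary representation, and it is perfect because every rotation is a product $a\cdot bab^{-1}=aba^{-1}b^{-1}$ of two half-turns.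

\subsection*{Outline of the proof}
The constant is $7=1+4+2$. The analytic input is Proposition~\ref{prop:bohr}: in an amenable group, $P^2$ contains the preimage of a neighborhood of $1$ under a finite-dimensional unitary representation. A perfect algebraic group need not be amenable ($\mathrm{SL}_2(\mathbb C)$ contains a free group of rank two), but its solvable subgroups are. Unitary representations of a Borel subgroup of a semisimple group $L$ kill its unipotent radical (Section~\ref{sec:solv}), so $U^-U^+\subseteq P^2P^2$ for every pair of opposite Borel subgroups, and the conjugates of $U^-U^+$ contain a dense open set $O$ (Section~\ref{sec:ss}). One more factor $P$ moves any element into $O$. For a group with unipotent radical $R$, the same steps leave errors in $R$, and $R$ may have many unitary representations. Here perfectness enters again: $G$ moves the characters of $R$ so freely that all errors can be pushed at once into the neighborhood given by Proposition~\ref{prop:bohr}, at the cost of two further factors (Sections~\ref{sec:reduction}--\ref{sec:proofA}).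

\section{Thick sets and Bohr sets}\label{sec:thick}

Throughout, $k$ is an algebraically closed field, algebraic groups are linear and are identified with their groups of $k$-points, and topological terms applied to them refer to the Zariski topology. Subgroups are abstract unless called closed, and homomorphisms into compact groups are abstract: no continuity is assumed. We write $\mathbb T$ for the circle group, $\mathrm U(d)$ for the unitary group with the operator norm, and $[x,y]=xyx^{-1}y^{-1}$.

\begin{lemma}\label{lem:basic}
Let $P\subseteq G$ be thick with constant $n$. Then $n\ge2$, $1\in P$, and $P^a\subseteq P^b$ for $a\le b$. For every subgroup $H\le G$ the set $P\cap H$ is thick in $H$, and for every homomorphism $\pi$ defined on $G$ the set $\pi(P)$ is thick in $\pi(G)$, both with constant $n$.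
\end{lemma}

\begin{proof}
A pair $i<j$ exists only if $n\ge2$, and taking all $g_i$ equal gives $1\in P$. If $g_1,\dots,g_n\in H$, then $g_i^{-1}g_j\in H$. Elements of $\pi(G)$ lift to $G$, and $g_i^{-1}g_j\in P$ gives $\pi(g_i)^{-1}\pi(g_j)\in\pi(P)$.
\end{proof}

A \emph{Bohr set} in a group $G$ is a set $\rho^{-1}(V)$, where $\rho\colon G\to\mathrm U(d)$ is a homomorphism and $V$ is an open neighborhood of $1$ in $\mathrm U(d)$.

\begin{lemma}\label{lem:obstruction}
If $G$ has a nontrivial finite-dimensional unitary representation $\rho$, then $G$ is not absolutely connected.
\end{lemma}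

\begin{proof}
Fix $N$ and $g_0$ with $\rho(g_0)\ne1$, let $0<\varepsilon<\|\rho(g_0)-1\|/N$, and put $P=\{g:\|\rho(g)-1\|<\varepsilon\}$. For unitary $a,b$ we have $\|a^{-1}b-1\|=\|b-a\|$ and $\|ab-1\|\le\|a-1\|+\|b-1\|$. The first identity with $b=1$ shows that $P$ is symmetric. Cover $\mathrm U(d)$ by $n-1$ sets of diameter less than $\varepsilon$; among $\rho(g_1),\dots,\rho(g_n)$ two lie in the same set, so $g_i^{-1}g_j\in P$ for some $i<j$. Thus $P$ is thick, while $P^N\subseteq\{g:\|\rho(g)-1\|<N\varepsilon\}$ does not contain $g_0$.
\end{proof}

The next lemma is the last assertion of Theorem~\ref{thm:B}(3).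

\begin{lemma}\label{lem:1ac}
No nontrivial group is $1$-ac.
\end{lemma}

\begin{proof}
Let $1\ne g\in G$ and $P=G\setminus\{g,g^{-1}\}$, a symmetric proper subset. It is thick with constant $4$: if $g_i^{-1}g_j\in\{g,g^{-1}\}$ for all $i<j\le4$, then $g_2,g_3,g_4$ lie in the set $g_1\{g,g^{-1}\}$, so two of them coincide and some $g_i^{-1}g_j$ equals $1\notin\{g,g^{-1}\}$, a contradiction.
\end{proof}

Thickness provides an element of $P$ among the quotients $h_i^{-1}h_j$, but we do not know in advance for which pair. To use it, we arrange that every pair would serve.

\begin{lemma}\label{lem:shift}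
Let $P\subseteq G$ be thick with constant $n$.
\begin{enumerate}
\item[(a)] Let $X\subseteq G$ and $g,h_1,\dots,h_n\in G$ with $h_j^{-1}h_ig\in X$ for all $i<j$. Then $g\in PX$.
\item[(b)] If $G$ is a connected algebraic group and $O\subseteq G$ is open and nonempty, then $G=PO$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For some $i<j$ the element $p=h_i^{-1}h_j$ lies in $P$, and $g=p\cdot h_j^{-1}h_ig$.

(b) Let $g\in G$. The condition $h_j^{-1}h_ig\in O$ means $h_j\in h_igO^{-1}$. As $G$ is irreducible, finitely many nonempty open sets have a common point, so $h_1,\dots,h_n$ can be chosen one after another with $h_j\in\bigcap_{i<j}h_igO^{-1}$. Apply (a).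
\end{proof}

\section{Thick sets in amenable groups}\label{sec:amen}

A \emph{mean} on a group $A$ is a positive linear functional $m$ on $\ell^\infty(A)$ with $m(1)=1$, and $A$ is amenable if it has a mean invariant under left translations. We use the equivalent condition of Reiter: there is a net $(\nu_\iota)$ of finitely supported probability measures on $A$ with $\|\delta_a*\nu_\iota-\nu_\iota\|_1\to0$ for all $a\in A$. Here $(\mu*\nu)(x)=\sum_y\mu(y)\nu(y^{-1}x)$, so that $(\delta_a*\mu)(x)=\mu(a^{-1}x)$, $(\mu*\delta_a)(x)=\mu(xa^{-1})$ and $\|\mu*\nu\|_1\le\|\mu\|_1\|\nu\|_1$. Solvable groups and locally finite groups are amenable.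

\begin{proposition}\label{prop:bohr}
Let $A$ be an amenable group and $P\subseteq A$ thick. Then there are a homomorphism $\rho\colon A\to\mathrm U(d)$ and an open neighborhood $V$ of $1$ in $\mathrm U(d)$ with $\rho^{-1}(V)\subseteq P^2$.
\end{proposition}

Since $P$ is symmetric, $g\in P^2$ means $P\cap gP\ne\emptyset$. Density alone does not give this, because two sets of positive density can be disjoint. We count cliques instead. For $Q\subseteq A$ call $(x_1,\dots,x_n)$ a \emph{$Q$-clique} if $x_i^{-1}x_j\in Q$ for all $i<j$. By Ramsey's theorem and thickness, a positive proportion of $n$-tuples are $P$-cliques. If $gP$ is disjoint from $P$, thickness says that there is no $gP$-clique at all. So it suffices to show that $P$ and $gP$ have nearly the same proportion of cliques. The smallest case in which this fails is a subgroup $P$ of index $2$, with $n=3$ and $g\notin P$: there is no $gP$-clique because $gP\cdot gP=P$, and $1_{gP}-1_P$ is minus the sign character of $A/P$. The proof shows that this is the general picture. The function $h=1_{gP}-1_P$ splits into a part that lies in finite-dimensional representations and a part orthogonal to them. The second part has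 no influence on clique counts, and the first part is small for $g$ in a suitable Bohr set.

\begin{proof}
Let $n$ be the constant of $P$ and let $s$ be the Ramsey number $R(n,n)$: every coloring of the pairs from $\{1,\dots,s\}$ with two colors has an $n$-element subset all of whose pairs have the same color. Put $\eta=\binom sn^{-1}$ and $\varepsilon=\eta/(4n^2)$.

\medskip\noindent\emph{Step 1: a two-sided Reiter net.} We need asymptotic invariance on the left to define a representation and on the right for an ergodic theorem. Let $(\nu_\iota)$ be a Reiter net, $\check\nu_\iota(x)=\nu_\iota(x^{-1})$ and $\mu_\iota=\nu_\iota*\check\nu_\iota$, a finitely supported probability measure. Since $(\check\nu_\iota*\delta_a)(x)=\nu_\iota(ax^{-1})=(\delta_{a^{-1}}*\nu_\iota)(x^{-1})$, we get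
\[
\|\delta_a*\mu_\iota-\mu_\iota\|_1\le\|\delta_a*\nu_\iota-\nu_\iota\|_1\to0,\qquad
\|\mu_\iota*\delta_a-\mu_\iota\|_1\le\|\delta_{a^{-1}}*\nu_\iota-\nu_\iota\|_1\to0 .
\]
Passing to a subnet, $\mu_\iota$ converges weak* in $\ell^\infty(A)^*$ to a mean $m$. It is left invariant, because $\sum_y\mu_\iota(y)f(a^{-1}y)=\sum_y(\delta_{a^{-1}}*\mu_\iota)(y)f(y)$.

\medskip\noindent\emph{Step 2: the Bohr set.} Let $H$ be the Hilbert space obtained from $\ell^\infty(A)$ with the form $\langle f,f'\rangle=m(f\overline{f'})$ by dividing out the null vectors and completing. The operators $(\lambda(a)f)(y)=f(a^{-1}y)$ preserve the form and define a unitary representation $\lambda$ of $A$ on $H$. Let $H_c$ be the closed span of all finite-dimensional invariant subspaces and $H_w=H_c^\perp$. Both are invariant, and $H_w$ contains no nonzero finite-dimensional invariant subspace. Write $v=v_c+v_w$ for the decomposition of $v\in H$, and put $\xi=1_P$. A finite sum of finite-dimensional invariant subspaces is again one, so there are a finite-dimensional invariant subspace $H_0$, which we may take to contain the constants and hence to be nonzero, and $\xi'\in H_0$ with $\|\xi_c-\xi'\|\le\varepsilon$.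 Let
\[
\rho=\lambda|_{H_0},\qquad V=\{a\in\mathrm U(H_0):\|a\xi'-\xi'\|<\varepsilon\}.
\]
Fix $g\in\rho^{-1}(V)$; we show that $g\in P^2$. Put $h=1_{gP}-1_P=(\lambda(g)-1)\xi$, a function with values in $[-1,1]$. The projection onto $H_c$ commutes with $\lambda$, so
\[
\|h_c\|=\|(\lambda(g)-1)\xi_c\|\le\|(\lambda(g)-1)\xi'\|+2\|\xi_c-\xi'\|\le3\varepsilon .
\]
For $x,x'\in A$ let $\Psi(x,x')=\langle\lambda(x)h,\lambda(x')h\rangle=\Psi_c(x,x')+\Psi_w(x,x')$, where $\Psi_c$ and $\Psi_w$ are defined in the same way from $h_c$ and $h_w$. Then $|\Psi_c|\le9\varepsilon^2$. The function $\Psi_w$ need not be small pointwise; the next step makes it small on average.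

\medskip\noindent\emph{Step 3: an ergodic theorem for $|\Psi_w|^2$.} Averaging $\Psi_w$ itself would not control $|\Psi_w|$, so we pass to a representation in which $|\Psi_w|^2$ is an inner product. Let $\tau$ be the unitary representation $\tau(x)S=\lambda(x)S\lambda(x)^{-1}$ on the Hilbert space of Hilbert--Schmidt operators on $H_w$, and let $\zeta$ be the rank-one operator $v\mapsto\langle v,h_w\rangle h_w$. The Hilbert--Schmidt inner product of the rank-one operators attached to vectors $u,u'$ is $|\langle u,u'\rangle|^2$, so
\begin{equation}\label{eq:HS}
\langle\tau(x)\zeta,\tau(x')\zeta\rangle=|\Psi_w(x,x')|^2 .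
\end{equation}
The representation $\tau$ has no nonzero invariant vector: if $S\ne0$ commutes with $\lambda$, then so does the nonzero compact positive operator $S^*S$, and its eigenspace for a positive eigenvalue is a nonzero finite-dimensional invariant subspace of $H_w$. A vector orthogonal to all vectors $\tau(a)S-S$ is invariant, so these vectors span a dense subspace. For such a vector,
\[
\Big\|\sum_x\mu_\iota(x)\tau(x)\big(\tau(a)S-S\big)\Big\|=\Big\|\sum_x(\mu_\iota*\delta_a-\mu_\iota)(x)\,\tau(x)S\Big\|\le\|\mu_\iota*\delta_a-\mu_\iota\|_1\|S\|\to0 .
\]
The operators $\sum_x\mu_\iota(x)\tau(x)$ have norm at most $1$, so $\|\sum_x\mu_\iota(x)\tau(x)\zeta\|\to0$.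

\medskip\noindent\emph{Step 4: choice of measures.} The mean $m$ is only finitely additive, so we do not sample from it. We use $s$ measures from the net, each chosen far out relative to the supports of the earlier ones. For fixed $x,x'$ the sums $\sum_y\mu_\iota(y)h(x^{-1}y)h(x'^{-1}y)$ converge to $\Psi(x,x')$ by the definition of $m$. All supports are finite, so we can choose successively $\mu_1,\dots,\mu_s$ from the net such that
\begin{enumerate}
\item[(a)] $\|\sum_x\mu_i(x)\tau(x)\zeta\|\le\varepsilon^2$ for all $i$;
\item[(b)] $|\sum_y\mu_j(y)h(x^{-1}y)h(x'^{-1}y)-\Psi(x,x')|\le\varepsilon^2$ for all $i<j$ and $x,x'\in\operatorname{supp}\mu_i$.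
\end{enumerate}

\medskip\noindent\emph{Step 5: the cut estimate.} We claim that for $i<j$ and all $F,F'\colon A\to[0,1]$,
\begin{equation}\label{eq:cut}
\Big|\sum_{x,y}\mu_i(x)\mu_j(y)\,h(x^{-1}y)F(x)F'(y)\Big|\le4\varepsilon .
\end{equation}
Let $\Sigma$ be the sum. The Cauchy--Schwarz inequality in $y$ removes $F'$; expanding the square and using $0\le F\le1$, (b) and $|\Psi_c|\le9\varepsilon^2$, we obtain
\begin{align*}
|\Sigma|^2&\le\sum_y\mu_j(y)\Big|\sum_x\mu_i(x)h(x^{-1}y)F(x)\Big|^2\\
&\le\sum_{x,x'}\mu_i(x)\mu_i(x')\Big|\sum_y\mu_j(y)h(x^{-1}y)h(x'^{-1}y)\Big|\\
&\le\varepsilon^2+9\varepsilon^2+\sum_{x,x'}\mu_i(x)\mu_i(x')|\Psi_w(x,x')|.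
\end{align*}
By Cauchy--Schwarz again, \eqref{eq:HS} and (a), the last sum is at most
\[
\Big(\sum_{x,x'}\mu_i(x)\mu_i(x')\langle\tau(x)\zeta,\tau(x')\zeta\rangle\Big)^{1/2}=\Big\|\sum_x\mu_i(x)\tau(x)\zeta\Big\|\le\varepsilon^2 .
\]
Hence $|\Sigma|\le\sqrt{11}\,\varepsilon<4\varepsilon$.

\medskip\noindent\emph{Step 6: counting cliques.} Let $x_1,\dots,x_s$ be independent random elements of $A$, with $x_i$ distributed according to $\mu_i$. For each outcome, color the pair $i<j$ according to whether $x_i^{-1}x_j\in P$. There is a monochromatic $n$-subset, and by thickness its color is ``in $P$''. Taking expectations,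
\[
\sum_{|I|=n}\mathbb E\prod_{i<j\text{ in }I}1_P(x_i^{-1}x_j)\ge1,
\]
so for some fixed $I$ with $|I|=n$ the expectation is at least $\eta$. Replace the $\binom n2$ factors $1_P$ by $1_{gP}$ one at a time. Replacing the factor of the pair $i_0<j_0$ changes the expectation by the expectation of $h(x_{i_0}^{-1}x_{j_0})$ times the product of the other factors. Fix the variables other than $x_{i_0},x_{j_0}$. Each other factor then depends on at most one of $x_{i_0},x_{j_0}$, so their product has the form $F(x_{i_0})F'(x_{j_0})$ with values of $F,F'$ in $[0,1]$. By independence and \eqref{eq:cut}, each change is at most $4\varepsilon$, and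
\[
\mathbb E\prod_{i<j\text{ in }I}1_{gP}(x_i^{-1}x_j)\ge\eta-\binom n2 4\varepsilon>\frac\eta2>0 .
\]
So there are $x_i$ ($i\in I$) with $x_i^{-1}x_j\in gP$ for all $i<j$ in $I$. By thickness one of these quotients also lies in $P$. Thus $gp=p'$ with $p,p'\in P$, and $g=p'p^{-1}\in P^2$ by symmetry.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
If the amenable group $A$ has no nontrivial finite-dimensional unitary representation, then $\rho$ in Proposition~\ref{prop:bohr} is trivial and $P^2=A$ for every thick $P$, so $A$ is $2$-ac. A $2$-ac group is absolutely connected, and an absolutely connected group has no such representation by Lemma~\ref{lem:obstruction}.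
\end{proof}

\section{Unitary representations of solvable algebraic groups}\label{sec:solv}

To apply Proposition~\ref{prop:bohr} inside an algebraic group we must know the abstract unitary representations of its solvable subgroups. The link between abstract and algebraic structure is the following fact \cite[2.2]{Borel}.

\begin{enumerate}
\item[(G)] If $f_i\colon X_i\to A$ are morphisms from irreducible varieties to an algebraic group $A$ and each image contains $1$, then the abstract subgroup generated by the images is closed and connected.
\end{enumerate}

In particular the abstract commutator subgroup of a connected group is closed. We also use that the closure of a subgroup is a subgroup, that centers are closed, and that a connected group has no proper closed subgroup of finite index.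

\begin{lemma}\label{lem:finind}
Let $A$ be a connected algebraic group. Every abstract subgroup of finite index in $A$ contains $[A,A]$.
\end{lemma}

\begin{proof}
Replace the subgroup by the intersection $N$ of its conjugates, a normal subgroup of finite index. The closure $\overline N$ is a closed subgroup of finite index, so $N$ is dense. For $x\in N$ the set $\{[x,a]:a\in A\}$ is the image of the irreducible variety $A$, contains $1$, and lies in $N$ because $N$ is normal. By (G) the group $D=[N,A]$ generated by these sets is closed; it is normal in $A$ and contained in $N$. The image of $N$ in the algebraic group $A/D$ is central and dense, so $A/D$ is abelian. Thus $[A,A]\subseteq D\subseteq N$.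
\end{proof}

One cannot conclude that the subgroup is all of $A$: in characteristic $p$ the group $\mathbb G_a$ is an $\mathbb F_p$-vector space and has subgroups of index $p$.

We recall the structure of a connected semisimple group $L$. Let $T\cong(k^*)^r$ be a maximal torus and $B^\pm=TU^\pm$ a pair of opposite Borel subgroups containing it, with unipotent radicals $U^\pm$. For each root $\alpha$, a nontrivial character of $T$, there is an isomorphism $x_\alpha$ of $\mathbb G_a$ onto a closed subgroup with
\begin{equation}\label{eq:root}
t\,x_\alpha(c)\,t^{-1}=x_\alpha(\alpha(t)c)\qquad(t\in T,\ c\in k).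
\end{equation}
Every element of $U^+$ is uniquely a product $\prod_{\alpha>0}x_\alpha(c_\alpha)$ in a fixed order, and likewise for $U^-$. The groups $U^+$ and $U^-$ generate $L$. All Borel subgroups are conjugate, all pairs $(T,B^+)$ are conjugate, and every element of $L$ lies in a Borel subgroup.

\begin{lemma}\label{lem:solvrep}
Let $\rho\colon A\to\mathrm U(d)$ be a homomorphism, where $A$ is either (i) a Borel subgroup $B^+=TU^+$ of a connected semisimple group, or (ii) a connected unipotent group. Then $\rho([A,A])=1$. In case (i), $\rho(U^+)=1$.
\end{lemma}

\begin{proof}
Let $C$ be the closure of $\rho(A)$ in $\mathrm U(d)$. It is a closed subgroup, hence a compact Lie group, and it is solvable as the closure of a solvable group. Its identity component $C^0$ is a connected compact solvable Lie group, that is, a torus, and $C^0$ is open of finite index. By density $\rho(A)$ meets every coset of $C^0$, so $C/C^0$ is a finite quotient of $A$, hence of $A/[A,A]$ by Lemma~\ref{lem:finind}. It remains to rule out that $C$ is a nonabelian extension of this finite group by the torus.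

Suppose that $A/[A,A]$ is divisible. A finite divisible group is trivial, so $C=C^0$ is abelian and $\rho([A,A])=1$. This covers (ii) in characteristic $0$, where the connected commutative unipotent group $A/[A,A]$ is a vector group. In case (i), choose for each positive root $\alpha$ an element $t\in T$ with $\alpha(t)\ne1$. By \eqref{eq:root}, $[t,x_\alpha(c)]=x_\alpha((\alpha(t)-1)c)$, so $U^+\subseteq[B^+,B^+]$. Hence $B^+/[B^+,B^+]$ is a quotient of $T\cong(k^*)^r$, which is divisible because $k$ is algebraically closed, and $\rho(U^+)\subseteq\rho([B^+,B^+])=1$.

In case (ii) in characteristic $p$, embed $A$ in $\mathrm{GL}_m(k)$ and take $p^e\ge m$. Then $x^{p^e}-1=(x-1)^{p^e}=0$ for all $x\in A$, so the identity $c^{p^e}=1$ holds on $\rho(A)$ and, by continuity, on $C$. A torus of finite exponent is trivial, so $C$ is finite, $\ker\rho$ has finite index, and Lemma~\ref{lem:finind} applies.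
\end{proof}

\begin{corollary}\label{cor:U}
Let $L$ be connected semisimple and $P\subseteq L$ thick. Then the unipotent radical of every Borel subgroup of $L$ is contained in $P^2$.
\end{corollary}

\begin{proof}
A Borel subgroup $B^+=TU^+$ is solvable, hence amenable, and $P\cap B^+$ is thick in it. Proposition~\ref{prop:bohr} gives a representation $\rho$ of $B^+$ with $\ker\rho\subseteq\rho^{-1}(V)\subseteq P^2$, and $U^+\subseteq\ker\rho$ by Lemma~\ref{lem:solvrep}.
\end{proof}

\section{Semisimple groups}\label{sec:ss}

Corollary~\ref{cor:U} holds for all Borel subgroups at once, so every conjugate of $U^-U^+$ lies in $P^4$, although $P$ itself has no invariance under conjugation. We show that these conjugates fill a dense open set.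

\begin{example}\label{ex:SL2}
Let $L=\mathrm{SL}_2(k)$. Then
\[
\begin{pmatrix}1&0\\a&1\end{pmatrix}\begin{pmatrix}1&b\\0&1\end{pmatrix}=\begin{pmatrix}1&b\\a&1+ab\end{pmatrix}
\]
has trace $2+ab$, so the trace maps $U^-U^+$ onto $k$. Let $O=\{x\in L:(\operatorname{tr}x)^2\ne4\}$. An element of $O$ has two distinct eigenvalues, determined by its trace, so two elements of $O$ with the same trace are conjugate in $\mathrm{GL}_2(k)$, hence in $\mathrm{SL}_2(k)$ after rescaling the conjugating matrix. So every element of $O$ is conjugate into $U^-U^+$, $O\subseteq P^4$ for every thick $P$, and $L=PO=P^5$ by Lemma~\ref{lem:shift}(b).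
\end{example}

In general the trace is replaced by a finite list of traces of representations that separates the regular semisimple classes. Let $L\ne1$ be connected semisimple of rank $r$, with $T$, $B^\pm=TU^\pm$ as above, Weyl group $W$ and character lattice $X(T)$. A \emph{trace function} on $L$ is $x\mapsto\operatorname{tr}\sigma(x)$ for a finite-dimensional rational representation $\sigma$.

The characters of $T$ form a basis of $k[T]$ permuted by $W$, and each orbit contains one dominant weight, so the orbit sums $o_\lambda$ ($\lambda\in X(T)$ dominant) form a basis of $k[T]^W$. For each dominant $\lambda$ there is an irreducible module with highest weight $\lambda$ of multiplicity one, $W$-invariant weight multiplicities and all weights $\le\lambda$. Its trace on $T$ is $o_\lambda$ plus a combination of $o_\mu$ with $\mu<\lambda$ dominant, and there are finitely many such $\mu$. By induction the restrictions of trace functions span $k[T]^W$, which is a finitely generated algebra. Choose trace functions $q_1,\dots,q_m$ whose restrictions generate it, and put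
\[
q=q_L=(q_1,\dots,q_m)\colon L\to\mathbb A^m,\qquad Z=Z_L=q(T).
\]

\begin{lemma}\label{lem:q}
\begin{enumerate}
\item[(a)] $Z$ is closed and irreducible of dimension $r$, the map $q|_T\colon T\to Z$ is finite, and its fibers are the $W$-orbits.
\item[(b)] $q$ is constant on conjugacy classes, $q(tu)=q(t)$ for $t\in T$, $u\in U^+$, and $q(L)=Z$.
\item[(c)] Every trace function on $L$ is a polynomial in $q_1,\dots,q_m$.
\item[(d)] Let $f\colon L'\to L$ be a homomorphism of nontrivial connected semisimple groups with $f(U'^\pm)\subseteq U^\pm$. If $q_{L'}(U'^-U'^+)$ is dense in $Z_{L'}$, then the closure of $q(U^-U^+)$ contains $q(f(L'))$.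
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $q|_T$ is the quotient map $T\to T/W=\operatorname{Spec}k[T]^W$ by a finite group followed by the closed embedding given by the generators.

(b) In a rational representation, $B^+$ is triangular in a suitable basis (Lie--Kolchin theorem) and the unipotent elements of $U^+$ have diagonal entries $1$, so $tu$ and $t$ have the same diagonal. Every element of $L$ is conjugate into $B^+$, so $q(L)=q(T)$.

(c) A trace function restricts to an element of $k[T]^W$, so it agrees on $T$ with a polynomial in $q$. Both functions have the invariance properties in (b), so they agree on $L$.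

(d) The components of $q\circ f$ are trace functions on $L'$. By (c), $q\circ f=\varphi\circ q_{L'}$ for a morphism $\varphi\colon Z_{L'}\to Z$. The set $q(U^-U^+)$ contains $\varphi(q_{L'}(U'^-U'^+))$, which by continuity is dense in $\varphi(Z_{L'})=q(f(L'))$.
\end{proof}

Part (d) applied to the identity map shows that the next statement does not depend on the choice of $q$, and by (b) it does not depend on the pair $(T,B^+)$.

\begin{lemma}\label{lem:dense}
The set $q(U^-U^+)$ is dense in $Z$.
\end{lemma}

The proof is by induction on the rank. The closure of $q(U^-U^+)$ is irreducible and contains a hypersurface of $Z$ for each maximal Levi subgroup; two different hypersurfaces force it to be everything. The hypersurfaces all coincide only in type $A_2$, where the tori $\{\operatorname{diag}(a,a^{-1},1)\}$ and $\{\operatorname{diag}(1,a,a^{-1})\}$ are conjugate under $W$; there we find a second curve by hand.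

\begin{proof}
Let $Y$ be the closure of $q(U^-U^+)$; it is irreducible, as the closure of the image of $U^-\times U^+$.

\medskip\noindent\emph{Rank one and type $A_2$.} In these cases $L$ is the image of $\mathrm{SL}_2$ or $\mathrm{SL}_3$ under a central isogeny $f$, and we may take for $T,U^\pm$ the images of the standard subgroups. Since $q(f(L'))=Z$, Lemma~\ref{lem:q}(d) reduces us to $\mathrm{SL}_2$ and $\mathrm{SL}_3$. For $\mathrm{SL}_2$ take $q=\operatorname{tr}$ and use Example~\ref{ex:SL2}. For $\mathrm{SL}_3$ take $q=(\operatorname{tr},\operatorname{tr}\Lambda^2)$, the first two elementary symmetric functions of the eigenvalues, so that $Z=\mathbb A^2$; the second coordinate is the sum of the principal $2\times2$ minors. By Gaussian elimination, $U^-U^+$ consists of the matrices whose leading principal minors are all $1$. For $e\in k$ consider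
\[
\begin{pmatrix}1&0&1\\0&1&0\\e-1&0&e\end{pmatrix},\qquad\begin{pmatrix}1&1&0\\0&1&1\\1-e&0&e\end{pmatrix}.
\]
In both matrices the first two leading minors are $1$, and the determinants are $e-(e-1)=1$ and $e+(1-e)=1$. Both traces are $2+e$. The principal $2\times2$ minors in positions $\{1,2\},\{1,3\},\{2,3\}$ are $1,1,e$ for the first matrix and $1,e,e$ for the second. So $Y$ contains the lines $\{(2+e,2+e)\}$ and $\{(2+e,1+2e)\}$, which are different in every characteristic because the second contains $(2,1)$. An irreducible closed subset of $\mathbb A^2$ containing two different lines is $\mathbb A^2$.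

\medskip\noindent\emph{Rank $r\ge2$, type not $A_2$.} Suppose $Y\ne Z$, so that $\dim Y\le r-1$. Let $\alpha_1,\dots,\alpha_r$ be the simple roots and $\alpha_j^\vee$ the coroots. Let $M_i$ be the derived group of the standard Levi subgroup with simple roots $\alpha_j$, $j\ne i$. It is connected semisimple of rank $r-1\ge1$, it has the maximal torus $T_i\subseteq T$ generated by the images of the $\alpha_j^\vee$, $j\ne i$, and the corresponding groups $U_{M_i}^\pm$ lie in $U^\pm$. The lemma holds for $M_i$ by induction, so Lemma~\ref{lem:q}(d) gives $Y\supseteq q(T_i)$. As $q|_T$ is finite, $q(T_i)$ is closed and irreducible of dimension $r-1$. Hence $Y=q(T_i)$ for every $i$. Taking preimages in $T$ gives $T_i\subseteq\bigcup_{w\in W}w(T_1)$, so $T_i=w(T_1)$ for some $w\in W$ by irreducibility and dimension.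

We translate this into the real vector space $E=X_*(T)\otimes\mathbb R$ spanned by the cocharacters, with a $W$-invariant inner product. The group $W$ is generated by the orthogonal reflections in the hyperplanes $(\alpha_j^\vee)^\perp$, and every $W$-orbit meets the closed chamber $\mathcal C=\{v:(v,\alpha_j^\vee)\ge0\text{ for all }j\}$ exactly once. Let $(\varpi_i)$ be the basis dual to $(\alpha_j^\vee)$; all $\varpi_i$ lie in $\mathcal C$. The cocharacters of $T_i$ span the hyperplane $\operatorname{span}\{\alpha_j^\vee:j\ne i\}=\varpi_i^\perp$. So $T_i=w(T_1)$ gives $w\varpi_1=c\varpi_i$ with $c\ne0$. If $c>0$, then $\varpi_1$ and $c\varpi_i$ are conjugate points of $\mathcal C$, so they are equal and $i=1$. If $c<0$, let $w_0$ be the longest element, which maps $\mathcal C$ to $-\mathcal C$. Then $-w_0$ permutes the simple coroots, hence the $\varpi_j$, by an involution $j\mapsto j^*$, and $w_0w\varpi_1=|c|\varpi_{i^*}$; as before $i^*=1$. So every index equals $1$ or $1^*$, which forces $r=2$ and $1^*=2$. In types $A_1\times A_1$, $B_2$, $G_2$ the Weyl group is dihedral of order $4$, $8$, $12$ and contains $-1$, so $w_0=-1$ and $1^*=1$. The only remaining type of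 rank two is $A_2$, which was excluded.
\end{proof}

It remains to pass from values of $q$ to conjugacy classes. Let $T_{\mathrm{reg}}=\{t\in T:\alpha(t)\ne1\text{ for all roots }\alpha\}$.

\begin{lemma}\label{lem:reg}
If $t\in T_{\mathrm{reg}}$ and $u\in U^+$, then $tu$ is conjugate to $t$.
\end{lemma}

\begin{proof}
Let $x=tu=x_sx_u$ be the Jordan decomposition; $x_s\in B^+$, $x_u\in U^+$, and they commute. The element $x_s$ lies in a maximal torus of $B^+$, and these are conjugate under $B^+=U^+T$, so $x_s=yt'y^{-1}$ with $y\in U^+$, $t'\in T$. In $B^+/U^+\cong T$ the elements $t,x,x_s,t'$ have the same image, so $t'=t$. Now $y^{-1}x_uy\in U^+$ commutes with $t$. By \eqref{eq:root}, conjugation by $t$ sends $\prod x_\alpha(c_\alpha)$ to $\prod x_\alpha(\alpha(t)c_\alpha)$, so uniqueness of the expression and $\alpha(t)\ne1$ force all $c_\alpha=0$. Hence $x_u=1$ and $x=yty^{-1}$.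
\end{proof}

\begin{proposition}\label{prop:ss}
Let $L\ne1$ be connected semisimple. There is a nonempty open set $O\subseteq L$ all of whose elements are conjugate to elements of $U^-U^+$. For every thick $P\subseteq L$ we have $O\subseteq P^4$ and $L=P^5$.
\end{proposition}

\begin{proof}
The image $q(U^-U^+)$ of a morphism is constructible, and it is dense in $Z$, so it contains a nonempty open subset $Z_1$ of $Z$. The set $T\setminus T_{\mathrm{reg}}$ is the union of the kernels of the roots, closed of dimension less than $r$, and so is its image under the finite map $q|_T$. Hence $Z_2=Z_1\setminus q(T\setminus T_{\mathrm{reg}})$ is open and nonempty, and so is $O=q^{-1}(Z_2)$, because $q(L)=Z$.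

Every $x\in O$ is conjugate to some $tu$ with $t\in T$, $u\in U^+$ and $q(t)=q(x)\in Z_2$. Then $t\in T_{\mathrm{reg}}$, and $x$ is conjugate to $t$ by Lemma~\ref{lem:reg}. Given $x\in O$, choose $x_0\in U^-U^+$ with $q(x_0)=q(x)$; then $x_0\in O$. So $x$ and $x_0$ are conjugate to elements of $T$ with the same value of $q$. These lie in one $W$-orbit, so $x$ is conjugate to $x_0$.

If $x=zu^-u^+z^{-1}$ with $u^\pm\in U^\pm$, then $zu^\pm z^{-1}\in P^2$ by Corollary~\ref{cor:U} for the Borel subgroups $zB^\pm z^{-1}$. So $O\subseteq P^4$, and $L=PO=P^5$ by Lemma~\ref{lem:shift}(b).
\end{proof}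

\section{The unipotent radical: reduction and a model case}\label{sec:reduction}

From now until the end of Section~\ref{sec:proofA}, $G\ne1$ is a connected perfect algebraic group, $R$ is its unipotent radical, $L=G/R$, and $\pi\colon G\to L$ is the quotient map. The group $L$ is connected reductive, so its derived group is semisimple; as $L$ is perfect, $L$ is semisimple. Also $L\ne1$, since otherwise $G$ would be nilpotent and perfect, hence trivial. Let $O\subseteq L$ be as in Proposition~\ref{prop:ss}.

Let $P\subseteq G$ be thick with constant $n$ and $g\in G$. By Lemma~\ref{lem:shift}(a), to prove $g\in P^7$ it suffices to find $h_1,\dots,h_n$ with $h_j^{-1}h_ig\in P^6$ for all $i<j$. Suppose $g_1,\dots,g_n\in G$ satisfy $g_j^{-1}g_ig\in\pi^{-1}(O)$ for $i<j$, and put $\gamma_i=g_ig$. The set $\pi(P)$ is thick in $L$, so $O\subseteq\pi(P)^4=\pi(P^4)$, and we can write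
\begin{equation}\label{eq:yw}
g_j^{-1}\gamma_i=y_{ij}w_{ij},\qquad y_{ij}\in P^4,\quad w_{ij}\in R\qquad(i<j).
\end{equation}
Nothing is known about the errors $w_{ij}$. We may still replace $g_i$ by $h_i=u_ig_i$ with $u_i\in R$, which does not change the image in $L$. Then
\begin{equation}\label{eq:e}
h_j^{-1}h_ig=g_j^{-1}u_j^{-1}u_i\gamma_i=y_{ij}e_{ij},\qquad e_{ij}=w_{ij}\cdot\gamma_i^{-1}u_j^{-1}u_i\gamma_i\in R .
\end{equation}
The goal is $e_{ij}\in P^2$ for all $i<j$. Proposition~\ref{prop:bohr} gives a Bohr set of $R$ inside $P^2$, but in contrast with Corollary~\ref{cor:U} it can be a small part of $R$. There are $\binom n2$ conditions and only $n$ unknowns. What helps is that the unknown $u_j$ enters $e_{ij}$ through conjugation by $\gamma_i$, which depends on $i$.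

\begin{example}\label{ex:model}
Let $G=\mathbb C^2\rtimes\mathrm{SL}_2(\mathbb C)$, $R=\mathbb C^2$. It is perfect, because $\mathrm{SL}_2(\mathbb C)$ is and $[t,v]=(t-1)v$ with $t-1$ invertible for $t=\operatorname{diag}(2,\frac12)$. To see the mechanism, suppose that the Bohr set comes from the single character $\theta(v)=\exp(2\pi i\operatorname{Re}v_1)$, that is, $\{v:|\theta(v)-1|<2\delta\}\subseteq P^2$. Let $\ell_i\colon\mathbb C^2\to\mathbb C$ be the first row of $\pi(\gamma_i)^{-1}$ and $\theta_i(v)=\theta(\gamma_i^{-1}v\gamma_i)=\exp(2\pi i\operatorname{Re}\ell_i(v))$. By \eqref{eq:e}, $\theta(e_{ij})=\theta(w_{ij})\theta_i(u_j)^{-1}\theta_i(u_i)$, so it suffices that each $u_j$ satisfies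
\[
|\theta_j(u_j)-1|<\delta,\qquad|\theta_i(u_j)-\theta(w_{ij})|<\delta\quad(i<j).
\]
The system has decoupled: each $u_j$ must place $(\theta_1(u_j),\dots,\theta_j(u_j))$ near a prescribed point of a torus. This is possible if $(\theta_1,\dots,\theta_n)\colon R\to\mathbb T^n$ has dense image. A proper closed subgroup of $\mathbb T^n$ is annihilated by a nontrivial character $(a_1,\dots,a_n)\in\mathbb Z^n$, and such a character annihilates the image only if the real linear form $\operatorname{Re}\sum a_i\ell_i$ takes integer values, that is, only if $\sum a_i\ell_i=0$. So we need $\ell_1,\dots,\ell_n$ linearly independent over $\mathbb Q$. When $g_j$ is chosen, this excludes countably many values of $\ell_j$, each of which is taken only on a proper closed subvariety of $G$; by the Baire category theorem these do not cover the open set $\bigcap_{i<j}\gamma_i\,\pi^{-1}(O)^{-1}$ in which $g_j$ must lie.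

For the direct product $\mathbb C^2\times\mathrm{SL}_2(\mathbb C)$, which is not perfect, all $\theta_i$ equal $\theta$, the conditions on $u_j$ can be incompatible, and the conclusion fails by Lemma~\ref{lem:obstruction}.
\end{example}

The general case needs three additions. The representation $\rho$ of $R$ involves several abstract characters, and we must know that $G$ moves each of them (Lemma~\ref{lem:stab}). The field may be countable, so that countably many conditions cannot be avoided; approximation up to a fixed neighborhood requires only finitely many (Lemma~\ref{lem:equi}). Finally, the stabilizers of abstract characters need not be closed, so dimension is replaced by index (Lemma~\ref{lem:neumann}).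

\section{Moving the characters of the radical}\label{sec:chars}

Let $\widehat R=\operatorname{Hom}(R,\mathbb T)$ be the group of abstract characters, written additively, so that $0$ is the trivial character. The group $G$ acts on $\widehat R$ on the left by $(\gamma\theta)(u)=\theta(\gamma^{-1}u\gamma)$.

\begin{lemma}\label{lem:stab}
We have $[G,R]=R$, and the stabilizer in $G$ of every $\theta\in\widehat R\setminus\{0\}$ has infinite index.
\end{lemma}

If $G$ is a semidirect product $R\rtimes L$, then $G/[G,R]$ is the direct product of $R/[G,R]$ and $L$, and perfectness gives $[G,R]=R$ at once. We do not assume such a decomposition; instead we reduce to a central extension of $L$ by $\mathbb G_a$ and show that it splits. We use the following theorem. For a connected reductive group $L$ over $k$, the Hochschild (rational) cohomology $H^i(L,k)$ with trivial coefficients, that is, the cohomology of the complex of regular cochains $k[L^i]$, vanishes for all $i>0$ \cite{CPSK}, \cite[II.4.11]{Jantzen}. For $i=2$ this says: if a regular function $c\colon L\times L\to k$ satisfies $c(x,y)+c(xy,z)=c(y,z)+c(x,yz)$, then $c(x,y)=b(x)+b(y)-b(xy)$ for a regular function $b\colon L\to k$.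

\begin{proof}
The second statement follows from the first. If the stabilizer of $\theta$ has finite index, it contains $[G,G]=G$ by Lemma~\ref{lem:finind}. Then $\theta$ is $G$-invariant, so it is trivial on all commutators $\gamma^{-1}u\gamma\cdot u^{-1}$, hence on $[G,R]=R$.

The normal subgroup $[G,R]$ is generated by the sets $\{[\gamma,u]:\gamma\in G\}$, $u\in R$, so it is closed by (G). Suppose $[G,R]\ne R$. Then $R_1=R/[G,R]$ is a nontrivial connected unipotent central subgroup of $G_1=G/[G,R]$. A connected unipotent group has a chain of closed connected normal subgroups with successive quotients of dimension one \cite[10.6]{Borel}, and a one-dimensional connected unipotent group is isomorphic to $\mathbb G_a$. So there is a closed connected subgroup $R_2\subset R_1$ with $R_1/R_2\cong\mathbb G_a$. It is central, hence normal, in $G_1$. The group $G_2=G_1/R_2$ is perfect, as a quotient of $G$, and $L$ is the quotient of $G_2$ by the smooth central subgroup $\mathbb G_a$.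

The quotient map $G_2\to L$ is a $\mathbb G_a$-torsor for the fppf topology. Such torsors are classified by $H^1_{\mathrm{fppf}}(L,\mathbb G_a)=H^1(L,\mathcal O_L)$, which vanishes because $L$ is affine. So there is a section $\sigma\colon L\to G_2$ that is a morphism of varieties. The function $c(x,y)=\sigma(x)\sigma(y)\sigma(xy)^{-1}$ is regular with values in $\mathbb G_a$. Computing $\sigma(x)\sigma(y)\sigma(z)$ in two ways and using that $\mathbb G_a$ is central gives the cocycle identity above. Let $b$ be as in the theorem, regard $b(x)$ as an element of the central subgroup, written multiplicatively, and put $\sigma'(x)=\sigma(x)b(x)^{-1}$. Then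
\[
\sigma'(x)\sigma'(y)=c(x,y)\,b(x)^{-1}b(y)^{-1}\sigma(xy)=b(xy)^{-1}\sigma(xy)=\sigma'(xy).
\]
So $\sigma'$ is a homomorphic section, and $G_2=\sigma'(L)\times\mathbb G_a$ as a group. This group has the nontrivial abelian quotient $\mathbb G_a$, although it is perfect, a contradiction.
\end{proof}

B.~H.~Neumann's lemma states that if a group is a union of finitely many left cosets of subgroups, then one of these subgroups has finite index.

\begin{lemma}\label{lem:neumann}
A nonempty open subset $O'\subseteq G$ is not contained in a finite union of left cosets of abstract subgroups of infinite index.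
\end{lemma}

\begin{proof}
The open sets $xO'$ ($x\in G$) cover $G$, and the Zariski topology is quasi-compact, so finitely many of them cover $G$. If $O'$ were contained in such a union, so would be each $xO'$ and hence $G$, contradicting Neumann's lemma.
\end{proof}

\begin{lemma}\label{lem:equi}
Let $K$ be a compact abelian group and $\Omega$ an open neighborhood of $1$ in $K$. There is a finite set $S$ of nontrivial continuous characters of $K$ with the following property: if $\Gamma\le K$ is a subgroup on which no $\chi\in S$ is trivial, then $\Gamma\cap\kappa\Omega\ne\emptyset$ for all $\kappa\in K$.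
\end{lemma}

\begin{proof}
Choose a continuous $f_0\ge0$ vanishing outside $\Omega$ with $\int_Kf_0=1$ for the Haar probability measure. The continuous characters separate points, so by the Stone--Weierstrass theorem there is a finite linear combination $f=a_0+\sum_{\chi\in S}a_\chi\chi$, with $S$ a set of nontrivial characters, such that $\|f-f_0\|_\infty\le\frac14$. A character that is nontrivial on a compact group integrates to $0$ over it. Hence $a_0=\int_Kf$ has real part at least $\frac34$. If $\Gamma$ is as in the statement and $K'=\overline\Gamma$, then $\int_{K'}f(\kappa^{-1}x)\,dx=a_0$ as well. So $\operatorname{Re}f(\kappa^{-1}x)\ge\frac34$ for some $x\in K'$, whence $f_0(\kappa^{-1}x)\ge\frac12$ and $x\in\kappa\Omega$. The open set $\kappa\Omega$ meets $\overline\Gamma$, so it meets $\Gamma$.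
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

The trivial group is $N$-ac for every $N$, and the semisimple case is Proposition~\ref{prop:ss}. Let $G,R,L,\pi,O,P,n,g$ be as in Section~\ref{sec:reduction}; we show $g\in P^7$. The order of the choices matters: the Bohr set depends only on $P$, it determines finitely many characters, and only then are the $g_j$ chosen.

\medskip\noindent\emph{The Bohr set and the finite set of characters.} The group $R$ is solvable and $P\cap R$ is thick in it. By Proposition~\ref{prop:bohr} there are $\rho\colon R\to\mathrm U(d)$ and an open $V\ni1$ with $\rho^{-1}(V)\subseteq P^2$. By Lemma~\ref{lem:solvrep}(ii) the group $\rho(R)$ is abelian, whatever the derived length of $R$; this is why no induction along the derived series is needed. Let $K$ be the closure of $\rho(R)$, a compact abelian group, and let $V_1$ be a symmetric open neighborhood of $1$ in $K$ with $V_1V_1\subseteq V$. Apply Lemma~\ref{lem:equi} to $K^n$ and $\Omega=V_1\times\dots\times V_1$, and let $S$ be the resulting set. Each continuous character of $K^n$ is a tuple $\chi=(\chi_1,\dots,\chi_n)$ of continuous characters of $K$. Put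
\[
\Theta=\{0\}\cup\{\chi_i\circ\rho:\chi\in S,\ 1\le i\le n\}\subseteq\widehat R,
\]
a finite set. As $\rho(R)$ is dense in $K$, $\chi_i\circ\rho\ne0$ whenever $\chi_i$ is nontrivial.

\medskip\noindent\emph{Choice of $g_1,\dots,g_n$.} We choose $g_j\in G$ successively, with $\gamma_j=g_jg$, such that
\begin{enumerate}
\item[(1)] $g_j^{-1}\gamma_i\in\pi^{-1}(O)$ for all $i<j$;
\item[(2)] $\gamma_j\theta_j\ne-\sum_{i<j}\gamma_i\theta_i$ for all $\theta_1,\dots,\theta_j\in\Theta$ with $\theta_j\ne0$.
\end{enumerate}
Condition (1) says that $g_j$ lies in the nonempty open set $\bigcap_{i<j}\gamma_i\,\pi^{-1}(O)^{-1}$ (all of $G$ if $j=1$). For given $\theta_1,\dots,\theta_j$, the set of $\gamma_j$ violating (2) is empty or a left coset $\gamma\,\mathrm{Stab}(\theta_j)$. The corresponding set of $g_j=\gamma_jg^{-1}$ is the left coset $\gamma g^{-1}\cdot g\,\mathrm{Stab}(\theta_j)g^{-1}$ of a subgroup that has infinite index by Lemma~\ref{lem:stab}. There are finitely many tuples, so $g_j$ exists by Lemma~\ref{lem:neumann}. Applying (2) at the last nonzero entry, we see that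
\begin{equation}\label{eq:indep}
\sum_{i=1}^n\gamma_i\theta_i\ne0\quad\text{for every nonzero tuple }(\theta_1,\dots,\theta_n)\in\Theta^n .
\end{equation}

\medskip\noindent\emph{Simultaneous approximation.} Let $\rho_i(u)=\rho(\gamma_i^{-1}u\gamma_i)\in K$ and consider the homomorphism $(\rho_1,\dots,\rho_n)\colon R\to K^n$ with image $\Gamma$. The pullback of $\chi\in S$ to $R$ is $\sum_i\chi_i\circ\rho_i=\sum_i\gamma_i(\chi_i\circ\rho)$. The tuple $(\chi_i\circ\rho)_i\in\Theta^n$ is nonzero, so the pullback is nonzero by \eqref{eq:indep}. Thus no $\chi\in S$ is trivial on $\Gamma$, and Lemma~\ref{lem:equi} gives: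
\begin{equation}\label{eq:approx}
\text{for all }\kappa_1,\dots,\kappa_n\in K\text{ there is }u\in R\text{ with }\rho_i(u)\in\kappa_iV_1\text{ for all }i.
\end{equation}

\medskip\noindent\emph{Correcting the errors.} By (1) we have the factorizations \eqref{eq:yw}. By \eqref{eq:approx} choose, for each $j$, an element $u_j\in R$ with $\rho_j(u_j)\in V_1$ and $\rho_i(u_j)\in\rho(w_{ij})V_1$ for all $i<j$. Let $h_i=u_ig_i$ and let $e_{ij}$ be as in \eqref{eq:e}. Since $K$ is abelian and $V_1$ is symmetric,
\[
\rho(e_{ij})=\rho(w_{ij})\,\rho_i(u_j)^{-1}\,\rho_i(u_i)\in V_1^{-1}V_1=V_1V_1\subseteq V\qquad(i<j).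
\]
So $e_{ij}\in P^2$ and $h_j^{-1}h_ig=y_{ij}e_{ij}\in P^4P^2=P^6$ for all $i<j$. Lemma~\ref{lem:shift}(a) gives $g\in P\cdot P^6=P^7$. \qed

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proofB}

Part (2) was proved in Section~\ref{sec:amen}, and the last assertion of (3) is Lemma~\ref{lem:1ac}.

\begin{proof}[Proof of (1)]
A perfect $G$ is $7$-ac by Theorem~\ref{thm:A}, and a $7$-ac group is absolutely connected. If $G$ is not perfect, let $a\ne1$ in the abelian group $G/[G,G]$. The cyclic group $\langle a\rangle$ has a character nontrivial at $a$, because $\mathbb T$ contains elements of every order, and it extends to $G/[G,G]$ because $\mathbb T$ is divisible. This is a nontrivial one-dimensional unitary representation of $G$, so $G$ is not absolutely connected by Lemma~\ref{lem:obstruction}.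
\end{proof}

For (3) we need the following lemma. It is a consequence of (1) and Lemma~\ref{lem:obstruction}, but the direct argument shows where the absence of representations comes from.

\begin{lemma}\label{lem:norep}
A connected perfect algebraic group $G$ over any algebraically closed field has no nontrivial finite-dimensional unitary representation.
\end{lemma}

\begin{proof}
Let $G\ne1$, with $R$ and $L$ as in Section~\ref{sec:reduction}, and let $\rho\colon G\to\mathrm U(d)$ be a homomorphism. By Lemma~\ref{lem:solvrep}(ii), $\rho(R)$ is a commuting family of unitary matrices, so $\rho|_R$ is a direct sum of characters. If $v$ is an eigenvector for $\theta\in\widehat R$, then $\rho(u)\rho(\gamma)v=\rho(\gamma)\rho(\gamma^{-1}u\gamma)v=(\gamma\theta)(u)\rho(\gamma)v$, so $G$ permutes the finite set of characters that occur. Each of them has a stabilizer of finite index and is trivial by Lemma~\ref{lem:stab}. So $\rho$ factors through $L$. By Lemma~\ref{lem:solvrep}(i), applied to $B^+$ and $B^-$, it is trivial on $U^+$ and $U^-$, which generate $L$.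
\end{proof}

\begin{proof}[Proof of the first assertion of (3)]
Let $k$ be algebraic over a finite field and $G\subseteq\mathrm{GL}_m(k)$ connected and perfect. The entries of finitely many elements of $G$ generate a finite field $\mathbb F_q$, so every finitely generated subgroup of $G$ lies in a finite group $\mathrm{GL}_m(\mathbb F_q)$. Thus $G$ is locally finite, hence amenable, and it is $2$-ac by part (2) and Lemma~\ref{lem:norep}.
\end{proof}

Together with Lemma~\ref{lem:1ac}, this shows that the exponent $2$ in Proposition~\ref{prop:bohr} cannot be replaced by $1$: in $A=\mathrm{SL}_2(\overline{\mathbb F}_p)$ the only Bohr set is $A$ itself, and $A$ has a proper thick subset.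

\begin{thebibliography}{9}

\bibitem{Borel}
Borel, \emph{Linear Algebraic Groups}.

\bibitem{CPSK}
Cline, Parshall, Scott, van der Kallen, Invent. Math. 39 (1977).

\bibitem{Jantzen}
Jantzen, \emph{Representations of Algebraic Groups}.

\bibitem{OWR}
\emph{Mathematisches Forschungsinstitut Oberwolfach},
\texttt{https://ems.press/content/serial-article-files/46259},
doi:10.4171/owr/2010/01.

\end{thebibliography}
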